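# Matchings inside cycles of balanced bipartite graphs: a spine, two ears, and four degrees

## 1. A spine with two ears

Throughout, $G=(B,W;E)$ is a simple balanced bipartite graph of order $2n$ with $n\ge 2$: the colour classes satisfy $|B|=|W|=n$ and every edge joins $B$ to $W$. We write $u\sim v$ for $uv\in E$, $d(v)$ for the degree of $v$, and $[\,\cdot\,]$ for the number that is $1$ if the statement inside is true and $0$ otherwise. A matching $M$ of $G$ is fixed. A vertex is *matched* if an edge of $M$ covers it, and *free* if not. A cycle or path *contains* $M$ if every edge of $M$ is one of its edges. A superscript $-$ on a path means that it is traversed backwards.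

The whole proof takes place on one kind of subgraph.

**Definition (theta).** A *theta* $\Theta=(\beta,\omega;R,L,J)$ consists of three pairwise disjoint paths in $G$:

* the *spine* $R$, from $\beta\in B$ to $\omega\in W$;
* the *ear* $L$, from $x\in B$ to $a\in W$;
* the *ear* $J$, from $b\in B$ to $y\in W$;

such that $x\omega,\ a\beta,\ b\omega,\ y\beta$ are edges of $G$ not in $M$, and $M\subseteq E(R)\cup E(L)\cup E(J)$.

So $\beta$ and $\omega$ are joined by three routes: along $R$, through $L$ (as $\beta\,aL^-x\,\omega$), and through $J$ (as $\beta\,yJ^-b\,\omega$). The two ears play the same role: exchanging $(L,x,a)$ with $(J,b,y)$ gives a theta again. We refer to this as *symmetry*; it exchanges $x\leftrightarrow b$ and $a\leftrightarrow y$.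

**Example 1 (the domino).** Let $n=3$, $B=\{\beta,x,b\}$, $W=\{\omega,a,y\}$, with the seven edges $\beta\omega,\ xa,\ by,\ x\omega,\ a\beta,\ b\omega,\ y\beta$: two 4-cycles glued along $\beta\omega$. Let $M=\{\beta\omega,xa,by\}$. Then $(\beta,\omega;\ \beta\omega,\ xa,\ by)$ is a theta. No cycle contains $M$: such a cycle would be Hamiltonian and would use $\beta\omega$, so deleting $\beta,\omega$ from it would leave a path through $x,a,b,y$; but in $G-\{\beta,\omega\}$ the edges $xa$ and $by$ lie in different components.

Every theta provides four walks along it, which we use all the time: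
$$P_1=xLa\,\beta R\omega\, bJy,\qquad P_2=aL^-x\,\omega R^-\beta\, yJ^-b,$$
$$C_L=\beta R\omega\,xLa\,\beta,\qquad C_J=\beta R\omega\,bJy\,\beta .$$
$P_1$ and $P_2$ are paths that contain all of $M$, but they do not close up. $C_L$ and $C_J$ are cycles, but each misses one ear.

Here is what the object is for. We want to show that, under a degree condition, every matching lies in a cycle. In a counterexample a theta can be found. Each of the four walks is one suitable extra edge, or two, away from a cycle containing $M$, so many adjacencies between $x,y,a,b$ and the rest of the theta are forbidden. In particular $x\not\sim y$ and $a\not\sim b$, so the degree condition applies to both of these pairs and bounds $d(x)+d(y)+d(a)+d(b)$ from below; the forbidden adjacencies bound the same sum from above. The proof consists in making the two bounds collide.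

## 2. Amar's degree condition, and the graphs with $n\le 4$

The problem comes from "Selected Topics" (https://repozytorium.biblos.pk.edu.pl/redo/resources/25729/file/suwFiles/GancarzewiczG_SelectedTopics.pdf). It quotes a result of Amar, Flandrin, Gancarzewicz and Wojda for a balanced bipartite graph $G$ of order $2n$. (1) If $d(x)+d(y)>\frac{4n}{3}$ for all nonadjacent $x\in B$, $y\in W$, then every matching is contained in a Hamiltonian cycle. (2) If $n>4$ and $d(x)+d(y)\ge\frac{5n}{4}$ for all such pairs, then every matching is contained in a cycle. A conjecture of D. Amar says that for the second conclusion $n+2$ is enough. It is true.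

**Theorem 1 (Amar's conjecture).** If $d(x)+d(y)\ge n+2$ for all $x\in B,\ y\in W$ with $xy\notin E$, then every matching of $G$ is contained in a cycle of $G$.

What we prove is slightly stronger.

**Theorem 2.** Let $M$ be a matching of $G$ such that

* (H1) $d(x)+d(y)\ge n+1$ for all nonadjacent $x\in B,\ y\in W$;
* (H2) $d(x)+d(y)+d(x')+d(y')\ge 2n+3$ for any two vertex-disjoint nonadjacent pairs $x,y$ and $x',y'$ ($x,x'\in B$; $y,y'\in W$);
* (H3) $d(x)+d(y)\ge n+2$ for all nonadjacent $x\in B,\ y\in W$ that are both free.

Then $M$ is contained in a cycle of $G$.

The hypothesis of Theorem 1 implies (H1), (H2), (H3) for every $M$, so Theorem 2 implies Theorem 1. Given (H1), condition (H2) says that any two nonadjacent pairs with sum exactly $n+1$ share a vertex. Since a bipartite graph has no triangle, pairwise intersecting pairs then all share one common vertex.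

**Theorem 3 (sharpness).** For every $n\ge 3$, $n+2$ cannot be replaced by $n+1$ in Theorem 1. In (H2), $2n+3$ cannot be replaced by $2n+2$. The minimum degree condition $\delta(G)\ge\lceil (n+2)/2\rceil$ suffices for the conclusion of Theorem 1, and it is best possible for every $n\ge2$.

The domino already shows part of this: there $n=3$, the nonadjacent pairs are $x,y$ and $b,a$, and both sums are $2+2=4=n+1$.

**Small cases of Theorem 1 by hand.** A vertex with a non-neighbour in the other class has degree at most $n-1$, so a nonadjacent pair has sum at most $2n-2$. For $n=2$ and $n=3$ this is less than $n+2$. Hence $G=K_{n,n}$, and there every matching extends to a perfect matching, which lies in a Hamiltonian cycle.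

For $n=4$ a nonadjacent pair must have sum $6$, so both its vertices have degree exactly $3$. Thus $G$ is $K_{4,4}$ minus a matching $N$. A maximal matching of $G$ has at least three edges: otherwise two vertices of $B$ and two of $W$ would be uncovered and pairwise nonadjacent. So we need only treat matchings with four or three edges. Label so that $M=\{b_iw_i\}$, and put an arc $i\to j$ ($i\ne j$) if $w_ib_j\in E$. A directed cycle through all indices $i_1\to i_2\to\cdots\to i_1$ gives the cycle $b_{i_1}w_{i_1}b_{i_2}w_{i_2}\cdots b_{i_1}$ of $G$, which contains $M$. The missing arcs come from $N$, so each index has at most one missing arc going out and at most one coming in; the missing arcs form disjoint directed paths and directed cycles.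

*$|M|=4$.* If the missing arcs contain a directed 3-cycle $1\to2\to3\to1$, there is no other missing arc, and $1\to3\to2\to4\to1$ is available. If they contain $1\to2$ and $2\to1$, all others lie between $3$ and $4$, and $1\to3\to2\to4\to1$ is available again. Otherwise the missing arcs form a directed 4-cycle or only paths, which can be linked to a directed 4-cycle; the reverse of that 4-cycle is available.

*$|M|=3$, with $b_4,w_4$ free and nonadjacent.* On $\{1,2,3\}$ there are two directed triangles. If one of them has no missing arc we are done. Otherwise each has a missing arc, say $1\to 2$ is missing. The other triangle has the arcs $2\to1$, $3\to2$, $1\to3$. The last two would share a head or a tail with $1\to 2$, so $2\to1$ is missing, and then no other arc is missing. So $N=\{b_2w_1,\ b_1w_2,\ b_4w_4\}$, and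
$$b_1\,w_1\,b_4\,w_2\,b_2\,w_3\,b_3\,w_4\,b_1$$
is a cycle containing $M$: its edges outside $M$ are $w_1b_4$, $b_4w_2$, $b_2w_3$, $b_3w_4$, $w_4b_1$, and none of them is in $N$.

The last case deserves a second look. There $M=\{b_1w_1,b_2w_2,b_3w_3\}$ is a maximal matching that is not perfect, so the plan "extend $M$ to a perfect matching and treat only perfect matchings" is not available. Nor can one delete the two free vertices, because no cycle on $b_1,b_2,b_3,w_1,w_2,w_3$ contains $M$: such a cycle would alternate between $M$ and non-$M$ edges and give a directed triangle. In the cycle found above, the edge $b_1w_1$ is traversed from $B$ to $W$ and the other two from $W$ to $B$. Passing through a free vertex reverses the direction in which matching edges are traversed. Handling free vertices is the main work of the proof.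

## 3. The crossing argument, and the edge it may not delete

The natural first attempt is the crossing argument from the proof of Ore's theorem. Suppose that no cycle contains $M$, but that $G$ has a path $v_1v_2\dots v_{2q}$ containing $M$ with $v_1\in B$, $v_{2q}\in W$. Neighbours of $v_1$ on the path have even index, and neighbours of $v_{2q}$ have odd index. If the degrees are large, some index $i$ satisfies
$$v_1\sim v_{2i}\quad\text{and}\quad v_{2q}\sim v_{2i-1},$$
and we get the cycle $v_1\dots v_{2i-1}\,v_{2q}\,v_{2q-1}\dots v_{2i}\,v_1$.

This cycle omits exactly one edge of the path, $v_{2i-1}v_{2i}$. If that edge is not in $M$, we are done. If it is in $M$, the cycle is useless. When $M$ is perfect this happens for *every* $i$: the matching edge of $v_1$ must be $v_1v_2$, then that of $v_3$ must be $v_3v_4$, and so on, so all edges $v_{2i-1}v_{2i}$ are in $M$. This is the exact point at which the argument stops.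

What is left at that point is a theta. Put $\beta=v_{2i-1}$, $\omega=v_{2i}$, let the spine be the single edge $v_{2i-1}v_{2i}\in M$, and let the ears be the two remaining pieces of the path. If $1<i<q$, then
$$\bigl(v_{2i-1},v_{2i};\ \ v_{2i-1}v_{2i},\ \ v_1\dots v_{2i-2},\ \ v_{2i+1}\dots v_{2q}\bigr) \tag{1}$$
is a theta. Here $x=v_1$, $a=v_{2i-2}$, $b=v_{2i+1}$, $y=v_{2q}$; the connecting edges are $x\omega=v_1v_{2i}$ and $y\beta=v_{2q}v_{2i-1}$ (the crossing) and $a\beta$, $b\omega$ (edges of the path). None of the four is in $M$, because $\beta$ and $\omega$ already have their $M$-edge $v_{2i-1}v_{2i}$.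

The gain is that a theta has *two* nonadjacent pairs, $x,y$ and $a,b$, since it carries two spanning paths $P_1$ and $P_2$. We count four degrees instead of two, on a theta chosen to be extremal.

## 4. Standing assumptions, closed paths and tight paths

We prove Theorem 2 by induction on $r=n-|M|$. The hypotheses (H1)–(H3) survive when edges are added to $G$ (fewer nonadjacent pairs, larger degrees) and when $M$ is enlarged (fewer free vertices).

**Standing assumptions (S).** From here to the end of Section 10: $G,M$ satisfy (H1)–(H3); no cycle of $G$ contains $M$; no two free vertices are adjacent. (Sections 7 and 9 explain why we may assume this.)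

Put $k=|M|$ and $r=n-k$, so there are $r$ free vertices in $B$ and $r$ in $W$. By (S) all neighbours of a free vertex are matched, and by (H3)
$$d(z)+d(z')\ \ge\ n+2=k+r+2\qquad\text{for all free } z\in B,\ z'\in W. \tag{2}$$

**Definition (closed, tight).** A path or cycle $H$ is *closed* if for each matched vertex of $H$, its $M$-edge is an edge of $H$. A *tight path* is a path $s_1s_2\dots s_{2\lambda}$, $\lambda\ge1$, with $s_{2i-1}s_{2i}\in M$ for all $i$ and $s_{2i}s_{2i+1}\notin M$. One of its ends is in $B$ and the other in $W$, and it has no free vertices.

The spine and ears of a theta are closed: they are disjoint and together contain all of $M$, so the $M$-edge of a vertex lies in the path of that vertex.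

**Example 2.** Take a spine
$$R=\beta\; w_1\; f\; w_2\; b_2\; f'\; b_3\; \omega ,\qquad \beta w_1,\ w_2b_2,\ b_3\omega\in M,$$
with $f\in B$ and $f'\in W$ free, and ears $L=xa$, $J=by$ that are single $M$-edges, with the four connecting edges. So $M$ has five edges. $R$ is closed and is not tight. Between its free vertices lies the tight path $w_2b_2$. Deleting the $M$-edges from $R$ leaves the four components $\{\beta\}$, $w_1fw_2$, $b_2f'b_3$, $\{\omega\}$. The path $w_1fw_2$ is not closed. We return to this picture several times. It illustrates definitions only; it is not claimed to satisfy the degree conditions.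

**Observation 1.** Let $H$ be a closed cycle, or a closed path with at least two vertices, and let $\mu$ be the number of its $M$-edges. Let $H-M$ be $H$ with its $M$-edges deleted.

(i) $\mu\ge1$. If $H$ is a cycle, $H-M$ has $\mu$ components, each of which is either an edge with both ends matched, or a path on three vertices with free middle vertex and matched ends. If $H$ is a path, $H-M$ has $\mu+1$ components: $\mu-1$ *middle* ones, of the two types just named, and two *end components*. The end component at the end $e$ of $H$ is $\{e\}$ if $e$ is matched, and consists of $e$ and its matched neighbour if $e$ is free.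

(ii) Consecutive free vertices on $H$ have different colours, and the part of $H$ strictly between them is a tight path. If $H$ is a cycle, or a path with ends of different colours, then $H$ has equally many free vertices of each colour.

*Proof.* (i) $H$ has an edge. Its ends are not both free, so some vertex of $H$ is matched, and its $M$-edge lies in $H$; thus $\mu\ge1$. A component between two consecutive $M$-edges (on a cycle with $\mu=1$, the path from one end of the $M$-edge to the other) has matched ends, and these are distinct because no vertex lies on two $M$-edges. An inner vertex of the component is not on an $M$-edge of $H$, so, $H$ being closed, it is free. Two inner vertices would give two adjacent free vertices; so there is at most one. Now let $H$ be a path with end $e$. If $e$ is matched, its $M$-edge is the first edge of $H$, and the end component is $\{e\}$. If $e$ is free, its neighbour on $H$ is matched and its $M$-edge is the next edge of $H$, so the end component is $e$ with this neighbour.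

(ii) Let $v,v'$ be consecutive free vertices. They are not adjacent, so there are vertices strictly between them, all matched, with their $M$-edges in $H$. The neighbour of $v$ has its $M$-edge on the side away from $v$; the next vertex after that edge again has its $M$-edge ahead; and so on up to the neighbour of $v'$, whose $M$-edge does not go to $v'$. So the part between is tight. It has an even number of vertices, begins with the colour opposite to $v$ and ends with the colour of $v$; hence $v'$ has the colour opposite to $v$. For the last claim, $H$ has equally many vertices of each colour, and so do its $M$-edges, which cover exactly the matched vertices of $H$. $\square$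

**Notation for a theta.** Let $K=V(R)\cup V(L)\cup V(J)$, $|V(L)|=2m$, $|V(J)|=2l$, $|K|=2p$, and $o=n-p$. All vertices outside $K$ are free; let $O_B,O_W$ be the sets of free vertices of $B$, $W$ outside $K$, so $|O_B|=|O_W|=o$. Let $\kappa=p-k$; this is the number of free vertices of $B$ in $K$, and also the number in $W$. Let $\varphi$ be the number of free vertices of $B$ in $R$, which by Observation 1(ii) is also the number in $W$, and let $\mu_R$ be the number of $M$-edges of $R$. Then
$$|V(R)|=2(\mu_R+\varphi),\qquad p=m+l+\mu_R+\varphi .$$
In Example 2: $m=l=1$, $\mu_R=3$, $\varphi=1$, $p=6$, $k=5$, $\kappa=1$.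

Write $L=g_1h_1g_2h_2\dots g_mh_m$ with $g_i\in B$, $h_i\in W$, $g_1=x$, $h_m=a$. The edges $g_ih_i$ are *odd* and the edges $h_ig_{i+1}$ *even*. Use the same letters for $J$ from $b$ to $y$ (so there $g_1=b$, $h_l=y$). An ear is tight exactly if all its odd edges are in $M$. A theta is *tight* if both its ears are tight; nothing is asked of the spine. The thetas of Examples 1 and 2 are tight. If in (1) the vertex $v_1$ is free, then $v_1v_2\notin M$ and that theta is not tight.

## 5. Adjacencies that a theta forbids

This section collects the consequences of "no cycle contains $M$". Each one exhibits a cycle containing $M$ that would exist otherwise.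

**(T1)** $x\not\sim y$ and $a\not\sim b$. Otherwise the edge $xy$ closes $P_1$, or the edge $ab$ closes $P_2$, to a cycle containing $M$.

**(T2)** Let $uv\notin M$ be an edge of $R$ with $u\in B$, $v\in W$. Then not both $x\sim v$ and $a\sim u$; and not both $b\sim v$ and $y\sim u$. In the first case replace the edge $uv$ of $C_J$ by $u\,aL^-x\,v$: the new cycle contains $J$, $L$, and all of $R$ except $uv\notin M$. In the second case replace $uv$ in $C_L$ by $u\,yJ^-b\,v$.

**(T3)** Let $g_ih_i\notin M$ be an odd edge of $L$ or of $J$. Then not both $x\sim h_i$ and $y\sim g_i$; and not both $a\sim g_i$ and $b\sim h_i$. Indeed $P_1$ traverses both ears in the direction from $g_i$ to $h_i$, so $P_1=x\dots g_ih_i\dots y$, and the first two adjacencies would give the cycle $x\dots g_i\,y\dots h_i\,x$ (second piece backwards). Similarly $P_2$ traverses both ears backwards, $P_2=a\dots h_ig_i\dots b$, and the last two adjacencies would give $a\dots h_i\,b\dots g_i\,a$. Only $g_ih_i\notin M$ is lost. (If $g_i$ or $h_i$ is one of $x,y,a,b$, one of the two adjacencies may be excluded already by (T1), and the statement holds trivially.)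

For odd edges that *are* in $M$ this exchange is not allowed, as in Section 3. There is a substitute: we move a piece of the ear into the spine.

**(T4) Reductions.** Let $g_ih_i\in M$ be an odd edge of $L$. Then the even edges at $g_i$ and $h_i$ are not in $M$.

* If $y\sim g_i$, then $i\ge2$, because $g_1=x\not\sim y$ by (T1). Put $R'=g_ih_i\dots a\,\beta R\omega$ and $L'=x\dots h_{i-1}$. Then $(g_i,\omega;R',L',J)$ is a theta: its connecting edges are $x\omega$, $h_{i-1}g_i$, $b\omega$ and $yg_i$.
* If $b\sim h_i$, then $i<m$, because $h_m=a\not\sim b$. Put $R'=\beta R\omega\,x\dots h_i$ and $L'=g_{i+1}\dots a$. Then $(\beta,h_i;R',L',J)$ is a theta: its connecting edges are $g_{i+1}h_i$, $a\beta$, $bh_i$ and $y\beta$.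

The edges $yg_i$ and $bh_i$ are not in $M$, since the $M$-edge at $g_i$ and at $h_i$ is $g_ih_i$. The only edge of $L$ that is not used in the new paths is an even edge at $g_i$ or $h_i$, so $M$ is still covered. The new theta has the same $K$ (hence the same $p,\kappa,o$) and a smaller value of $|V(L)|+|V(J)|$. It is tight if $\Theta$ is, since $L'$ starts and ends where odd edges of $L$ start and end. By symmetry the same holds for an odd $M$-edge $g_ih_i$ of $J$ if $a\sim g_i$ or $x\sim h_i$.

**Definition (reduced).** $\Theta$ is *reduced* if no reduction (T4) is possible: $y\not\sim g_i$ and $b\not\sim h_i$ for all odd $M$-edges $g_ih_i$ of $L$, and $a\not\sim g_i$ and $x\not\sim h_i$ for all odd $M$-edges $g_ih_i$ of $J$.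

For instance, in Examples 1 and 2 the ears are the single odd edges $xa$ and $by$, and reducedness requires $y\not\sim x$, $b\not\sim a$, which holds. Whenever we minimize $|V(L)|+|V(J)|$ among thetas with a given $\kappa$ (or among tight ones), the result is reduced.

## 6. The sum of four degrees

We count the neighbours of $x,y,a,b$ along the components of $R-M$ and along the odd edges of the ears. The only components on which the count can be too large are the three-vertex ones, so these get a name.

**Definition (served).** Let $v\ne\beta,\omega$ be a free vertex of $R$ (an *interior free vertex*). It is *$L$-served* if both its neighbours on $R$ are adjacent to $x$ (when $v\in B$), or to $a$ (when $v\in W$). It is *$J$-served* if both its neighbours on $R$ are adjacent to $b$ (when $v\in B$), or to $y$ (when $v\in W$). Let $\sigma_L,\sigma_J$ be the numbers of $L$-served and $J$-served vertices.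

In Example 2, $f$ is $L$-served if $x\sim w_1$ and $x\sim w_2$, and $f'$ is $L$-served if $a\sim b_2$ and $a\sim b_3$.

**Lemma 1.** Let $\Theta$ be reduced, let $D_K$ be the sum of the numbers of neighbours in $K$ of $x,y,a,b$, and let $\mathrm{Off}$ be the same sum for neighbours outside $K$. Then
$$D_K\ \le\ 2p+2-2\varphi+\sigma_L+\sigma_J, \tag{3}$$
$$D_K+\mathrm{Off}\ \ge\ 2n+3=2p+2o+3 . \tag{4}$$

*Proof.* For (4): by (T1), $x,y$ and $b,a$ are two disjoint nonadjacent pairs, so (H2) applies, and $n=p+o$.

For (3), first take the ears. The vertices of $L$ are partitioned by its odd edges $g_ih_i$. The vertex $h_i\in W$ can be adjacent to $x$ and $b$, and $g_i\in B$ to $y$ and $a$. If $g_ih_i\in M$, then, $\Theta$ being reduced, only $a\sim g_i$ and $x\sim h_i$ are possible. If $g_ih_i\notin M$, then by (T3) $[x\sim h_i]+[y\sim g_i]\le1$ and $[a\sim g_i]+[b\sim h_i]\le1$. In both cases the pair contributes at most $2$ to $D_K$. So $L$ contributes at most $2m$, and in the same way $J$ contributes at most $2l$ (for an odd $M$-edge of $J$ only $y\sim g_i$ and $b\sim h_i$ are possible).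

Now the spine. For $v\in V(R)$ let $u_L(v)=[x\sim v]$ if $v\in W$ and $u_L(v)=[a\sim v]$ if $v\in B$. By (T2), $u_L(u)+u_L(v)\le1$ for every edge $uv\notin M$ of $R$. We sum over the components of $R-M$ described in Observation 1(i). An end component has one vertex, or two joined by a non-$M$ edge; it contributes at most $1$. A middle component with two vertices contributes at most $1$. Let $w\,v\,w'$ be a middle component with $v$ free. If $u_L(v)=1$, then $u_L(w)=u_L(w')=0$ and it contributes $1$. If $u_L(v)=0$, it contributes at most $2$, and $2$ only if $u_L(w)=u_L(w')=1$, that is, if $v$ is $L$-served. Hence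
$$\sum_{v\in V(R)}u_L(v)\ \le\ 2+(\mu_R-1)+\sigma_L .$$
With $b,y$ in place of $x,a$ and the second half of (T2), the neighbours of $b$ and $y$ on $R$ number at most $2+(\mu_R-1)+\sigma_J$. Altogether
$$D_K\le 2m+2l+2\mu_R+2+\sigma_L+\sigma_J ,$$
and $m+l+\mu_R=p-\varphi$. $\square$

## 7. Perfect matchings

Here $r=0$ and Lemma 1 finishes the argument at once. This also reproves the classical case of perfect matchings (Las Vergnas).

**Step 1: we find a tight theta.** Suppose Theorem 2 fails for some perfect matching $M$. Keep the vertex set and $M$, and add edges as long as no cycle contains $M$; so let $G$ be edge-maximal with (H1), (H2) and no cycle containing $M$. (There are no free vertices, so (H3) is vacuous and (S) holds.) As $n\ge2$, $M$ lies in a Hamiltonian cycle of $K_{n,n}$, so $G\ne K_{n,n}$. Take nonadjacent $x_0\in B$, $y_0\in W$. By maximality $G+x_0y_0$ has a cycle containing $M$. It is Hamiltonian since $M$ is perfect, and it uses $x_0y_0\notin M$. So $G$ has a Hamiltonian path $v_1v_2\dots v_{2n}$ with $v_1=x_0$, $v_{2n}=y_0$ that contains $M$, and as in Section 3, $M=\{v_{2i-1}v_{2i}:1\le i\le n\}$. By (H1),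
$$\sum_{i=1}^{n}\bigl([x_0\sim v_{2i}]+[y_0\sim v_{2i-1}]\bigr)=d(x_0)+d(y_0)\ge n+1,$$
so some $i$ satisfies $x_0\sim v_{2i}$ and $y_0\sim v_{2i-1}$. Since $x_0\not\sim y_0$, we have $i\ne1$ and $i\ne n$. So (1), with $q=n$, is a theta, and it is tight.

**Step 2: we choose it extremal and count.** Choose a tight theta with $|V(L)|+|V(J)|$ minimum. By (T4) it is reduced. As there are no free vertices, $p=n$ and $\varphi=\sigma_L=\sigma_J=o=\mathrm{Off}=0$. Lemma 1 gives $2n+3\le D_K\le 2n+2$, a contradiction. This proves Theorem 2 for $r=0$. $\square$

**Where free vertices spoil this count.** For $r\ge1$, Lemma 1 says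
$$2p+2o+3-\mathrm{Off}\ \le\ D_K\ \le\ 2p+2-2\varphi+\sigma_L+\sigma_J .$$
This is no contradiction if $\mathrm{Off}\ge 2o+1$ or if $\sigma_L+\sigma_J\ge2\varphi+1$: the ends of the ears may see many vertices outside $K$, or many free vertices of the spine may be served. The two excesses pull in opposite directions. If the ear ends see vertices outside $K$ in a certain pattern, the theta can be *enlarged* (Section 9). If too many vertices are served, it can be replaced by one with *smaller* $\kappa$ (Section 8). So a choice with $\kappa$ maximum controls the first excess, and a choice with $\kappa$ minimum controls the second. We use both, one after the other: a theta with $\kappa$ maximum has many served vertices, hence gives a *tight* theta; and among tight thetas we take $\kappa$ minimum, where tightness makes a further count possible.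

## 8. Turning a stretch of the spine into an ear

In Example 2 suppose $f$ and $f'$ are both $L$-served: $x\sim w_1,w_2$ and $a\sim b_2,b_3$. Then the stretch $f\,w_2b_2\,f'$ of the cycle $C_J$ can be replaced by the ear $xLa$: the cycle $\beta\,w_1\,x\,a\,b_3\,\omega\,b\,y\,\beta$ contains all of $M$ except $w_2b_2$. What remains outside is the tight path $S=w_2b_2$, with the two free vertices $f,f'$ attached to its ends. Lemma 2 deals with this configuration of a cycle and a tight path, and Lemma 3 makes the replacement in general.

**Lemma 2.** Let $C$ be a cycle and $S$ a tight path disjoint from $C$ with $M\subseteq E(C)\cup E(S)$. Let $s\in W$, $t\in B$ be the ends of $S$. Let $x^*\in B$, $y^*\in W$ be free vertices not on $C$ with $x^*\sim s$, $y^*\sim t$. Suppose there is an edge $uv\in E(C)\setminus M$, $u\in B$, $v\in W$, with $u\sim s$ and $x^*\sim v$. Let $\varphi_0$ be the number of free vertices of $B$ on $C$. Then there is a tight theta with $\kappa=\varphi_0$.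

*Proof.* The vertices of $S$ are matched, so $x^*,y^*$ are not on $S$ either. Let $t^*(q)=[x^*\sim q]$ for $q\in W$ and $t^*(q)=[y^*\sim q]$ for $q\in B$. By (S), $t^*(q)=0$ for free $q$.

**Step 1: on a non-$M$ edge of $C$, $t^*$ sums to at most $1$.** Let $gh\notin M$ be an edge of $C$, $g\in B$, $h\in W$. If $y^*\sim g$ and $x^*\sim h$, replace $gh$ in $C$ by $g\,y^*\,t\,S\,s\,x^*\,h$. The result is a cycle containing $M$, a contradiction.

**Step 2: the same holds on non-$M$ edges of $S$.** Let $gh\notin M$ be an edge of $S$, $g\in B$, $h\in W$. Going from $s\in W$ to $t\in B$ along the tight path $S$, the $M$-edges are traversed from $W$ to $B$ and the other edges from $B$ to $W$; so $g$ precedes $h$. Let $\Pi$ be the path that starts $x^*,v$, runs along $C-uv$ from $v$ to $u$, then goes to $s$, along $S$ to $t$, and then to $y^*$. It contains $M$, since $uv\notin M$, and it has the form $x^*\dots g\,h\dots y^*$. If $x^*\sim h$ and $y^*\sim g$, then $x^*\,\Pi\, g\; y^*\,\Pi^-\, h\; x^*$ is a cycle that contains all edges of $\Pi$ except $gh\notin M$, so it contains $M$, a contradiction. (This is where the edge $uv$ is needed.)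

**Step 3: we count the neighbours of $x^*$ and $y^*$.** $C$ is closed, because $M\subseteq E(C)\cup E(S)$ and $C,S$ are disjoint. Let $\mu_0,\lambda$ be the numbers of $M$-edges of $C$ and $S$; $\mu_0+\lambda=k$. Call a free vertex of $C$ *good* if both its neighbours $q$ on $C$ have $t^*(q)=1$, and let $\gamma$ be the number of good vertices. Each of the $\mu_0$ components of $C-M$ is an edge, with sum at most $1$ by Step 1, or a path $w\,v\,w'$ with $v$ free, $t^*(v)=0$, with sum at most $1$ unless $v$ is good, and at most $2$ in any case. So $\sum_C t^*\le\mu_0+\gamma$. Since $S$ is tight, $S-M$ consists of two single end vertices and $\lambda-1$ edges, so $\sum_S t^*\le2+(\lambda-1)$ by Step 2. All neighbours of $x^*,y^*$ are matched, hence on $C\cup S$. With (2),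
$$k+r+2\ \le\ d(x^*)+d(y^*)\ \le\ \mu_0+\gamma+\lambda+1=k+1+\gamma,$$
so $\gamma\ge r+1$. Since $x^*$ is one of the $r$ free vertices of $B$ and is not on $C$, $\varphi_0\le r-1$, and therefore $\gamma\ge\varphi_0+2$.

**Step 4: two consecutive good vertices give the theta.** By Observation 1(ii), $C$ has $2\varphi_0$ free vertices, alternating in colour around $C$. So $\varphi_0+2\le\gamma\le2\varphi_0$, that is, $\varphi_0\ge2$. More than half of the $2\varphi_0$ cyclically ordered free vertices are good, so two cyclically consecutive ones are good: $q\in B$ and $q'\in W$. Let $S'$ be the tight path between them on $C$ (the part without other free vertices), with $W$-end $s'$ next to $q$ and $B$-end $t'$ next to $q'$. Let $e\in W$ and $e'\in B$ be the other neighbours on $C$ of $q$ and $q'$. Since $q,q'$ are good,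
$$x^*\sim s',\quad x^*\sim e,\quad y^*\sim t',\quad y^*\sim e'.$$
Let $C'=C-(V(S')\cup\{q,q'\})$. As $\varphi_0\ge2$, other free vertices remain on $C$, so $C'$ is a path with ends $e$ and $e'$. Then
$$\bigl(x^*,y^*;\ \ x^*\,e\,C'\,e'\,y^*,\ \ S\text{ (from $t$ to $s$)},\ \ S'\text{ (from $t'$ to $s'$)}\bigr)$$
is a theta: the connecting edges $ty^*$, $sx^*$, $t'y^*$, $s'x^*$ exist and are not in $M$ because $x^*,y^*$ are free; and $M$ is covered, since the only edges of $C$ not used are the four edges at the free vertices $q,q'$. Its ears are tight. Its free vertices in $B$ are $x^*$ and those of $C$ other than $q$, so $\kappa=\varphi_0$. $\square$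

**Lemma 3.** If $\Theta$ is a theta with $\sigma_L\ge\varphi+1$ or $\sigma_J\ge\varphi+1$, then there is a tight theta with $\kappa$ smaller by one.

*Proof.* Exchanging the ears changes neither $K$ nor $\varphi$ nor $\kappa$ and exchanges $\sigma_L$ with $\sigma_J$; so let $\sigma_L\ge\varphi+1$.

**Step 1: two consecutive free vertices of $R$ are $L$-served.** $R$ has at most $2\varphi$ interior free vertices. In a linear list of at most $2\varphi$ items, at most $\varphi$ can be chosen without choosing two consecutive ones. So two consecutive interior free vertices $v_1,v_2$ (in the order from $\beta$) are both $L$-served. They are consecutive free vertices of $R$. Let $S$ be the tight path between them on $R$, let $s_1,s_2$ be its ends next to $v_1,v_2$, and let $o_1,o_2$ be the other neighbours of $v_1,v_2$ on $R$, which exist as $v_1,v_2$ are interior. By Observation 1(ii) the colours of $v_1,v_2$ differ.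

**Step 2: the ear $L$ replaces the stretch.** If $v_1\in B$, then $x\sim o_1,s_1$ and $a\sim s_2,o_2$; in $C_J$ replace $o_1v_1Sv_2o_2$ by $o_1\,xLa\,o_2$. If $v_1\in W$, then $a\sim o_1,s_1$ and $x\sim s_2,o_2$; replace it by $o_1\,aL^-x\,o_2$. This gives a cycle $C$ with vertex set $K\setminus(V(S)\cup\{v_1,v_2\})$. Only edges at the free vertices $v_1,v_2$ and the edges of $S$ have been removed, so $M\subseteq E(C)\cup E(S)$.

**Step 3: Lemma 2 applies.** Let $\{x^*,y^*\}=\{v_1,v_2\}$ with $x^*\in B$. The neighbour of $x^*$ in $S$ is the $W$-end $s$ of $S$, and the neighbour of $y^*$ in $S$ is the $B$-end $t$. Let $o^*$ be the one of $o_1,o_2$ that is next to $x^*$ on $R$; so $o^*\in W$ and $x^*\sim o^*$. In both cases of Step 2, $xo^*$ is an edge of $C$, and $x\sim s$ because $x^*\in B$ is $L$-served. Also $xo^*\notin M$, since $R$ is closed and $x\notin V(R)$. So Lemma 2 applies with $u=x$ and $v=o^*$. Since exactly one free vertex of $B$ in $K$, namely $x^*$, is missing from $C$ (the vertices of $S$ being matched), $\varphi_0=\kappa(\Theta)-1$. $\square$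

## 9. From a theta with $\kappa$ maximum to a tight theta

Now $r\ge1$. Assume Theorem 2 for $r-1$ (all graphs and matchings), and suppose no cycle of $G$ contains $M$, where $G,M$ satisfy (H1)–(H3). If two free vertices were joined by an edge $f$, then $M+f$ would be a matching with $n-|M+f|=r-1$ and would lie in a cycle by induction, a contradiction. So (S) holds.

**Step 1: a theta exists.** Take free $x_0\in B$, $y_0\in W$. They are nonadjacent. In $G+x_0y_0$ the matching $M+x_0y_0$ is contained in a cycle, by induction. Deleting $x_0y_0$ from it, we get a path $v_1\dots v_{2q}$ of $G$ with $v_1=x_0$, $v_{2q}=y_0$ that contains $M$. All neighbours of $x_0,y_0$ are matched, hence on this path. By (2),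
$$\sum_{i=1}^{q}\bigl([x_0\sim v_{2i}]+[y_0\sim v_{2i-1}]\bigr)=d(x_0)+d(y_0)\ge n+2,$$
so at least $n+2-q\ge2$ indices $i$ satisfy $x_0\sim v_{2i}$ and $y_0\sim v_{2i-1}$. For such $i$ the edge $v_{2i-1}v_{2i}$ is in $M$, since otherwise the crossing cycle of Section 3 contains $M$. As $v_1,v_{2q}$ are free, $1<i<q$. So (1) is a theta.

**Step 2: choice of $\Theta$.** Among all thetas choose $\Theta$ with $\kappa$ maximum and, subject to this, $|V(L)|+|V(J)|$ minimum. It is reduced, because reductions preserve $K$.

**Step 3: maximality of $\kappa$ limits the neighbours outside $K$.** *Claim.* There are no $z\in O_B$, $z'\in O_W$ with $x\sim z'$ and $y\sim z$; and there are none with $a\sim z$ and $b\sim z'$.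

*Proof of the first statement.* Suppose $x\sim z'$ and $y\sim z$. Let $P_1=v_1\dots v_{2p}$ with $v_1=x$, $v_{2p}=y$. The neighbours of $z,z'$ are matched, hence on $P_1$; those of $z\in B$ have even index and those of $z'\in W$ odd index. By (2), $d(z)+d(z')\ge n+2=p+o+2$. The vertices $v_1$ and $v_{2p}$ contribute $2$. The rest of $P_1$ consists of the $p-1$ pairs $v_{2i},v_{2i+1}$, $1\le i\le p-1$, which contribute at least $p+o$. So at least $p+o-(p-1)=o+1\ge1$ indices $i$ satisfy both $z\sim v_{2i}$ and $z'\sim v_{2i+1}$. Take such an $i$.

If $v_{2i}v_{2i+1}\notin M$, then $z'\,v_1\dots v_{2i}\,z\,v_{2p}\dots v_{2i+1}\,z'$ is a cycle containing $M$, a contradiction. If $v_{2i}v_{2i+1}\in M$, then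
$$\bigl(v_{2i+1},v_{2i};\ \ v_{2i+1}v_{2i},\ \ v_{2i-1}\dots v_1z',\ \ z\,v_{2p}\dots v_{2i+2}\bigr)$$
is a theta: $v_{2i+1}\in B$, $v_{2i}\in W$; its connecting edges are $v_{2i-1}v_{2i}$, $z'v_{2i+1}$, $zv_{2i}$, $v_{2i+2}v_{2i+1}$, none in $M$ because the $M$-edge at $v_{2i}$ and $v_{2i+1}$ is $v_{2i}v_{2i+1}$; and $M$ is covered. It has the vertex set $K\cup\{z,z'\}$, so its $\kappa$ is larger by one, a contradiction.

*Proof of the second statement.* Suppose $a\sim z$ and $b\sim z'$. Let $P_2=v_1\dots v_{2p}$ with $v_1=a\in W$, $v_{2p}=b\in B$. Now neighbours of $z$ have odd index and neighbours of $z'$ even index, $v_1$ and $v_{2p}$ contribute $2$, and the same count gives an $i$, $1\le i\le p-1$, with $z'\sim v_{2i}\in B$ and $z\sim v_{2i+1}\in W$. If $v_{2i}v_{2i+1}\notin M$, then $z\,v_1\dots v_{2i}\,z'\,v_{2p}\dots v_{2i+1}\,z$ is a cycle containing $M$. If $v_{2i}v_{2i+1}\in M$, then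
$$\bigl(v_{2i},v_{2i+1};\ \ v_{2i}v_{2i+1},\ \ z\,v_1\dots v_{2i-1},\ \ v_{2i+2}\dots v_{2p}\,z'\bigr)$$
is a theta, with connecting edges $zv_{2i+1}$, $v_{2i-1}v_{2i}$, $v_{2i+2}v_{2i+1}$, $z'v_{2i}$, again with larger $\kappa$. Both are contradictions. $\square$

**Step 4: many vertices are served, so a tight theta exists.** The neighbours of $x$ outside $K$ lie in $O_W$ and those of $y$ in $O_B$. By the claim, one of $x,y$ has no neighbour outside $K$, and the other has at most $o$. Likewise for $a,b$. So $\mathrm{Off}\le2o$, and Lemma 1 gives
$$2p+3\ \le\ D_K\ \le\ 2p+2-2\varphi+\sigma_L+\sigma_J .$$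
Hence $\sigma_L+\sigma_J\ge2\varphi+1$, so $\max(\sigma_L,\sigma_J)\ge\varphi+1$. By Lemma 3 a tight theta exists.

## 10. Tight thetas with $\kappa$ minimum

**Step 1: choice of $\Theta$.** We now forget the previous choice. Among all *tight* thetas choose $\Theta$ with $\kappa$ **minimum** and, subject to this, $|V(L)|+|V(J)|$ minimum. It is reduced, since reductions preserve tightness and $K$. By Lemma 3 and the minimality of $\kappa$,
$$\sigma_L\le\varphi,\qquad \sigma_J\le\varphi. \tag{5}$$
So (3) gives $D_K\le2p+2$, and (4) gives $\mathrm{Off}\ge2o+1$. In particular $o\ge1$, since $\mathrm{Off}=0$ if $o=0$.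

**Step 2: we find two outside vertices that see the ear ends well.** For $z\in O_B$ let $\tau(z)=[a\sim z]+[y\sim z]$; for $z'\in O_W$ let $\tau(z')=[x\sim z']+[b\sim z']$. Then $\mathrm{Off}=\sum_{z\in O_B}\tau(z)+\sum_{z'\in O_W}\tau(z')$. Fix $z\in O_B$ and $z'\in O_W$ with $\tau(z)$ and $\tau(z')$ maximum, and put $\tau=\tau(z)+\tau(z')\le4$. Then
$$2o+1\ \le\ \mathrm{Off}\ \le\ o\,\tau,\qquad\text{so }\tau\in\{3,4\}. \tag{6}$$
At least one of $\tau(z),\tau(z')$ is $2$, and the other is at least $1$. If $\tau(z)=2$, then $a,y\sim z$, and $z'$ is adjacent to $x$ or $b$; exchanging the ears if necessary, $x\sim z'$. If $\tau(z')=2$, then $x,b\sim z'$, and after an exchange if necessary $a\sim z$. So we may assume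
$$x\sim z',\qquad a\sim z,\qquad\text{and moreover } b\sim z'\text{ or }y\sim z ,$$
with both of the last two if $\tau=4$. The exchange affects none of the choices made. Now $z'\,xLa\,z$ is a path: the ear $L$ can be inserted with the two new free vertices as its ends.

**Step 3 (B1): $z$ and $z'$ do not both attach to a non-$M$ edge.** *If $gh\notin M$ ($g\in B$, $h\in W$) is an edge of $R$, $L$ or $J$, then not both $z\sim h$ and $z'\sim g$.*

Suppose both hold. If $gh$ is an edge of $R$ or $J$, replace it in $C_J$ by $g\,z'\,xLa\,z\,h$. If $gh$ is an edge of $L$, then, since $L$ is tight, it is an even edge: $h=h_i$, $g=g_{i+1}$. If $y\sim z$, then $P_1=x\dots h_i\,g_{i+1}\dots y$ gives the cycle $z'\,x\dots h_i\,z\,y\dots g_{i+1}\,z'$. If $b\sim z'$, then $P_2=a\dots g_{i+1}\,h_i\dots b$ gives the cycle $z\,a\dots g_{i+1}\,z'\,b\dots h_i\,z$. All these cycles contain $M$, a contradiction.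

This is where tightness of $L$ is used. For an odd edge $g_ih_i\notin M$ of $L$ the path $P_1$ reads $x\dots g_i\,h_i\dots y$, and $z'$ would be joined to both ends of the same piece $x\dots g_i$, so the exchange would not produce one cycle.

**Step 4: we count the neighbours of $z$ and $z'$.** Let $u(q)=[z\sim q]$ for $q\in W$ and $u(q)=[z'\sim q]$ for $q\in B$. Free vertices $q$ have $u(q)=0$. Call an interior free vertex of $R$ *$z$-served* if both its neighbours $q$ on $R$ have $u(q)=1$, and let $\sigma$ be the number of $z$-served vertices. (In Example 2, with suitable $z,z'$ outside, $f$ is $z$-served if $z\sim w_1,w_2$, and $f'$ is $z$-served if $z'\sim b_2,b_3$.) Let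
$$\delta=[\beta\text{ free}]+[\omega\text{ free}],\qquad \varepsilon=\varepsilon_\beta+\varepsilon_\omega\le2,$$
where $\varepsilon_\beta=[z'\sim\beta]$ if $\beta$ is matched and $\varepsilon_\beta=[z\sim\beta^+]$ if $\beta$ is free, $\beta^+$ being its neighbour on $R$; and $\varepsilon_\omega=[z\sim\omega]$ if $\omega$ is matched and $\varepsilon_\omega=[z'\sim\omega^-]$ if $\omega$ is free, $\omega^-$ being its neighbour on $R$. So $\varepsilon_\beta,\varepsilon_\omega$ are exactly the contributions to $\sum u$ of the two end components of $R-M$.

$L$ is tight, so $L-M$ consists of $m-1$ edges, each contributing at most $1$ by (B1), and the single vertices $x$ and $a$; similarly for $J$. On $R$, a middle component with two vertices contributes at most $1$ by (B1), and a component $w\,v\,w'$ with $v$ free contributes at most $1$, or at most $2$ if $v$ is $z$-served. Hence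
$$\sum_L u\le m-1+[z'\sim x]+[z\sim a],\qquad \sum_J u\le l-1+[z'\sim b]+[z\sim y],$$
$$\sum_R u\le(\mu_R-1)+\sigma+\varepsilon .$$
The four brackets add up to $\tau$. All neighbours of $z,z'$ are matched, hence in $K$, so by (2)
$$m+l+\mu_R-3+\tau+\sigma+\varepsilon\ \ge\ n+2=p+o+2=m+l+\mu_R+\varphi+o+2,$$
that is,
$$\sigma\ \ge\ \varphi+o+5-\tau-\varepsilon. \tag{7}$$
Thus many vertices of the spine are $z$-served.

**Step 5 (B2): a $z$-served vertex is not $L$-served; if $\tau=4$ it is not $J$-served either.** Let $v\in B$ be $z$-served with $R$-neighbours $w,w'$, so $z\sim w,w'$. If $x\sim w$, replace $w\,v\,w'$ in $C_J$ by $w\,xLa\,z\,w'$. Let $v\in W$ be $z$-served with $R$-neighbours $b_1,b_2$, so $z'\sim b_1,b_2$. If $a\sim b_1$, replace $b_1\,v\,b_2$ in $C_J$ by $b_1\,aL^-x\,z'\,b_2$. In each case the new cycle contains $M$, since only edges at the free vertex $v$ were removed: a contradiction. If $\tau=4$, then also $y\sim z$ and $b\sim z'$, and the same works with $C_L$: for $v\in B$ and $b\sim w$ use $w\,bJy\,z\,w'$, and for $v\in W$ and $y\sim b_1$ use $b_1\,yJ^-b\,z'\,b_2$.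

$R$ has exactly $2\varphi-\delta$ interior free vertices. Hence $\sigma_L\le2\varphi-\delta-\sigma$, and if $\tau=4$ also $\sigma_J\le2\varphi-\delta-\sigma$.

**Step 6: the case $\tau=3$ is impossible.** We bound $\sigma_L$ by (B2) and $\sigma_J$ by (5), and then use (7), which reads $\sigma\ge\varphi+o+2-\varepsilon$. By (3),
$$D_K\le 2p+2-2\varphi+(2\varphi-\delta-\sigma)+\varphi=2p+2+\varphi-\delta-\sigma\le 2p-o-\delta+\varepsilon\le 2p-o+2 .$$
By (4), $\mathrm{Off}\ge2p+2o+3-D_K\ge3o+1$. This contradicts $\mathrm{Off}\le3o$ from (6).

**Step 7: the case $\tau=4$ is impossible.** Now $z\sim a,y$ and $z'\sim x,b$. First, matched ends of $R$ contribute nothing to $\varepsilon$. Indeed $z'\not\sim\beta$, since otherwise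
$$\beta R\omega\,bJy\,z\,aL^-x\,z'\,\beta$$
is a cycle containing $M$; and $z\not\sim\omega$, since otherwise
$$\omega R^-\beta\,yJ^-b\,z'\,xLa\,z\,\omega$$
is one. Each free end contributes at most $1$, so $\varepsilon\le\delta$. Inequality (7) reads $\sigma\ge\varphi+o+1-\varepsilon$. By (3) and (B2),
$$D_K\le2p+2-2\varphi+2(2\varphi-\delta-\sigma)=2p+2+2\varphi-2\delta-2\sigma\le 2p-2o-2\delta+2\varepsilon\le2p-2o .$$
By (4), $\mathrm{Off}\ge4o+3$. This contradicts $\mathrm{Off}\le4o$ from (6).

Both cases are impossible. This completes the induction and proves Theorem 2, and with it Theorem 1. $\blacksquare$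

Each hypothesis has its place: (H1) gives the crossing in Section 7, (H2) is used only for (4), and (H3) only for (2).

## 11. Two complete bipartite graphs glued along an edge

We prove Theorem 3 by generalizing the domino.

**Step 1: the family.** Let $n\ge3$, $s,t\ge1$, $s+t=n-1$. Let $B=\{\beta\}\cup B_1\cup B_2$ and $W=\{\omega\}\cup W_1\cup W_2$ with $|B_1|=|W_1|=s$ and $|B_2|=|W_2|=t$. Join $\beta$ to all of $W$ and $\omega$ to all of $B$, join $B_1$ completely to $W_1$, and $B_2$ completely to $W_2$. The nonadjacent pairs are those in $B_1\times W_2$ and in $B_2\times W_1$. A vertex of $B_1\cup W_1$ has degree $s+1$, and one of $B_2\cup W_2$ has degree $t+1$; so each nonadjacent pair has sum $(s+1)+(t+1)=n+1$. For $s=t=1$ this is the domino.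

**Step 2: $n+1$ is not enough in Theorem 1.** Let $M$ be a matching containing $\beta\omega$, an edge between $B_1$ and $W_1$, and an edge between $B_2$ and $W_2$. Suppose a cycle $C$ contains $M$. Then $\beta,\omega$ are consecutive on $C$, so $C-\{\beta,\omega\}$ is a path in $G-\{\beta,\omega\}$. It meets both $B_1\cup W_1$ and $B_2\cup W_2$, which are different components of $G-\{\beta,\omega\}$: impossible.

**Step 3: $2n+2$ is not enough in (H2).** The matching $M$ in Step 2 can be taken perfect. Then (H1) holds and (H3) is vacuous, while any two disjoint nonadjacent pairs have total exactly $2n+2$. So $2n+3$ cannot be lowered to $2n+2$. For $n=3$, the domino, there are only two nonadjacent pairs and they are disjoint; so even two disjoint pairs of sum $n+1$ destroy the conclusion.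

**Step 4: minimum degree.** If $\delta(G)\ge\lceil(n+2)/2\rceil$, any two degrees sum to at least $n+2$, and Theorem 1 applies. To see that the bound cannot be lowered by one, let first $n\ge3$ be odd and take the graph of Step 1 with $s=t=(n-1)/2$. Its minimum degree is $s+1=(n+1)/2=\lceil(n+2)/2\rceil-1$, and Step 2 gives a matching in no cycle. Let now $n\ge2$ be even, and take two disjoint copies of $K_{n/2,n/2}$, with $M$ consisting of one edge from each copy. The minimum degree is $n/2=\lceil(n+2)/2\rceil-1$, and no cycle contains $M$, since a cycle lies in one copy. $\blacksquare$
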